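\title{Finite representations of relation algebras with a flexible atom}

\begin{abstract}
We prove that every finite relation algebra with a flexible atom has a representation on a finite set, which answers a question of Maddux. In fact such an algebra has a representation on exactly $n$ points for every sufficiently large $n$, with any prescribed number of witnesses for each composition of diversity atoms. The proof reduces the problem to the construction of a finite partially colored complete graph that avoids a given set of triangles and contains a witness for every triangle that is not excluded. A random coloring supplies the witnesses. The forbidden triangles are covered by a design of large blocks and are destroyed by making the colored graph bipartite on each block. Copies of the resulting structure are glued along the lines of an affine geometry whose directions form a maximal cap.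
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Relation algebras and representations}

A \emph{relation algebra} (in Tarski's sense) is an algebra $\mathcal{A}=(A,0,1,+,-,1',\breve{\ },;)$ in which $(A,0,1,+,-)$ is a Boolean algebra, $(A,;,1')$ is a monoid, the operation $;$ distributes over $+$ on both sides, and
\[
\breve{\breve{x}}=x,\qquad (x+y)^{\smile}=\breve{x}+\breve{y},\qquad (x;y)^{\smile}=\breve{y};\breve{x},\qquad \breve{x};(-(x;y))\le -y .
\]
We write $\breve{x}$ or $x^{\smile}$ for the \emph{converse} of $x$. The following consequences of the axioms are standard: converse is an automorphism of the Boolean algebra that fixes $1'$; the operation $;$ is monotone in both arguments; $x;0=0=0;x$; and atoms $a,b,c$ satisfy the \emph{Peircean law}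
\begin{equation}\label{eq:peirce}
c\le a;b\iff b\le \breve{a};c\iff a\le c;\breve{b}.
\end{equation}
An atom below $1'$ is an \emph{identity atom}, and an atom below $-1'$ is a \emph{diversity atom}. Every atom is of exactly one of these two kinds, and converse preserves both kinds. A triple $(a,b,c)$ of atoms is \emph{consistent} if $c\le a;b$. The algebra is \emph{integral} if $0\ne 1$ and $x;y=0$ implies $x=0$ or $y=0$.

The axioms are modeled on binary relations. For $R,R'\subseteq X\times X$ let $R\circ R'$ be the set of pairs $(u,v)$ for which there is a \emph{witness} $w\in X$ with $(u,w)\in R$ and $(w,v)\in R'$. A \emph{representation} of $\mathcal{A}$ on a set $X$ is an injective map $h\colon A\to\wp(X\times X)$ such that $h(1)$ is an equivalence relation on $X$, $h(1')$ is the identity relation $\mathrm{Id}_X$, and $h$ carries $0,+,-,\breve{\ },;$ to the empty set, union, complement relative to $h(1)$, converse and $\circ$. The representation is \emph{finite} if $X$ is finite.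

When $\mathcal{A}$ is finite, a representation labels each pair $(u,v)\in h(1)$ by the unique atom $c$ with $(u,v)\in h(c)$, and the equation $h(a;b)=h(a)\circ h(b)$ splits into a prohibition and a demand. No triangle may carry an inconsistent triple of labels, and on \emph{every} pair with label $c$ each consistent triple $(a,b,c)$ must be realized by a witness. The two together can force the base set to be infinite.

\begin{example}\label{ex:point}
The unions of the three relations $=$, $<$, $>$ on $\mathbb{Q}$ form a relation algebra with three atoms, in which ${<};{<}={<}$. In any representation, $h(<)$ is therefore a nonempty irreflexive transitive relation in which every related pair $u,v$ has a point $w$ strictly between $u$ and $v$. On a finite set, take a related pair $u,v$ with the fewest points in between; then the pair $u,w$ has fewer. So this algebra has no finite representation.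
\end{example}

\subsection{Flexible atoms and the results}

A diversity atom $f$ of a finite relation algebra is \emph{flexible} if $(a,b,f)$ is consistent for all diversity atoms $a$ and $b$. By the Peircean law, every triple of diversity atoms with an entry $f$ or $\breve{f}$ is then consistent (Lemma~\ref{lem:flex}), so a pair with label $f$ never takes part in a forbidden triangle. It is known that every finite relation algebra with a flexible atom is representable, and the reason is easy to see when $1'$ is an atom. If a pair $(u,v)$ with label $c\le a;b$ lacks a witness, add a new point $w$, label $(u,w)$ by $a$ and $(w,v)$ by $b$, and label $(x,w)$ by $f$ for every other point $x$. Every new triangle except $u,w,v$ has a side labeled $f$, so no prohibition is violated, and a countable sequence of such steps meets all demands. Nothing makes this procedure stop, however: each new point creates new pairs, and the pairs labeled $f$ carry the longest possible list of demands. Maddux asked the following question; see \cite{slides}.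

\begin{quote}
Must a finite relation algebra with a flexible atom have a finite representation?
\end{quote}

The simplest cases suggest that the answer is yes. Suppose first that $1'$ is an atom and that all triples of the $N$ diversity atoms are consistent. Take $n$ points, and give one orientation of each pair an independent, uniformly random diversity atom and the other orientation its converse. A fixed pair lacks a witness for a fixed pattern $(a,b)$ with probability $(1-N^{-2})^{n-2}$, and there are at most $n^2N^2$ such demands, so for large $n$ some labeling meets them all. The next example has a single forbidden triangle.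

\begin{example}\label{ex:petersen}
The Petersen graph has the ten $2$-subsets of $\{1,\dots,5\}$ as vertices, adjacent when disjoint. It is $3$-regular and triangle-free, and two distinct nonadjacent vertices have exactly one common neighbor, the complement of their union. Let $a$ be adjacency and let $f$ be nonadjacency of distinct vertices. Then $a\circ a=\mathrm{Id}\cup f$. For $u\neq v$, exactly two neighbors of $u$ are different from $v$ and not adjacent to $v$, so $a\circ f=a\cup f$, and $f\circ a=a\cup f$ by taking converses. For $u\ne v$, the number of further vertices adjacent to neither is $10-2-4=4$ if $u,v$ are adjacent and $10-2-5=3$ if not, so $f\circ f$ contains all pairs. Thus the unions of $\mathrm{Id},a,f$ form a relation algebra in which $(a,a,a)$ is the only inconsistent triple of diversity atoms, $f$ is flexible, and there is a representation on ten points.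
\end{example}

This example also shows why independent random labels no longer suffice. The number of paths $u,w,v$ with both sides labeled $a$ must be zero when $(u,v)$ has label $a$ and positive when it has label $f$, whereas under independent labels this number is independent of the label of $(u,v)$, whatever the probabilities of the atoms. Some structure has to correlate the two, and the task is to supply it for an arbitrary set of forbidden triangles.

\begin{theorem}\label{thm:A}
Every finite relation algebra with a flexible atom has a finite representation.
\end{theorem}

The construction gives control over the size of the base set and over the number of witnesses.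

\begin{theorem}\label{thm:C}
Let $\mathcal{A}$ be a finite relation algebra with a flexible atom and let $r\ge 1$. For all sufficiently large $n$, the algebra $\mathcal{A}$ has a representation $h$ on a set $X$ of exactly $n$ points in which, whenever $c$ is an atom, $(u,v)\in h(c)$, and $a,b$ are diversity atoms with $c\le a;b$, there are at least $r$ points $w$ with $(u,w)\in h(a)$ and $(w,v)\in h(b)$. If $\mathcal{A}$ is integral, then $h(1)=X\times X$.
\end{theorem}

The core of the proof is a statement about partially colored complete graphs in which no algebra appears. The elements of $C$ are \emph{colors}, the triples in $\mathcal{T}$ are the permitted triangles, and the label $0$ means ``uncolored''.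

\begin{theorem}\label{thm:B}
Let $C\ne\emptyset$ be a finite set with an involution $\breve{\ }$. Let $\mathcal{T}\subseteq C^3$ be closed under $(a,b,c)\mapsto(\breve{a},c,b)$ and $(a,b,c)\mapsto(c,\breve{b},a)$, and let $0\notin C$, $\breve{0}=0$. There are a finite set $V\neq\emptyset$ and a labeling $\lambda$ of the pairs $(u,v)$ of distinct elements of $V$ by elements of $C\cup\{0\}$, with $\lambda(v,u)=\lambda(u,v)^{\smile}$, such that:
\begin{itemize}
\item[(L1)] if $u,v,w$ are distinct and $\lambda(u,w)=a$, $\lambda(w,v)=b$, $\lambda(u,v)=c$ all lie in $C$, then $(a,b,c)\in\mathcal{T}$;
\item[(L2)] if $\lambda(u,v)=c\in C$ and $(a,b,c)\in\mathcal{T}$, there is $w$ with $\lambda(u,w)=a$ and $\lambda(w,v)=b$;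
\item[(L3)] if $u\ne v$, $\lambda(u,v)=0$ and $a,b\in C$, there is $w$ with $\lambda(u,w)=a$ and $\lambda(w,v)=b$;
\item[(L4)] for all $u\in V$ and $a\in C$ there is $w$ with $\lambda(u,w)=a$.
\end{itemize}
\end{theorem}

The closure condition says that being permitted is a property of the unordered triangle. Let $u,w,v$ have labels $a=\lambda(u,w)$, $b=\lambda(w,v)$, $c=\lambda(u,v)$ in $C$. Exchanging $u$ and $w$ turns $(a,b,c)$ into $(\lambda(w,u),\lambda(u,v),\lambda(w,v))=(\breve{a},c,b)$, and exchanging $w$ and $v$ turns it into $(\lambda(u,v),\lambda(v,w),\lambda(u,w))=(c,\breve{b},a)$. These two transpositions generate the symmetric group on $\{u,v,w\}$. Hence whether $(\lambda(u,w),\lambda(w,v),\lambda(u,v))$ lies in $\mathcal{T}$ does not depend on the order of the three vertices.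

Section~\ref{sec:reduction} passes from labelings to representations; this is the only place where the flexible atom is used. Section~\ref{sec:bits} introduces the device that destroys forbidden triangles and isolates the properties of a coloring that make it work. Section~\ref{sec:system} constructs a coloring with these properties. The structure obtained in this way meets all demands except those of certain twin vertices, and Sections~\ref{sec:geometry} and~\ref{sec:gluing} repair this defect by gluing many copies together.

\section{From labelings to representations}\label{sec:reduction}

We begin with the identity atoms.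

\begin{lemma}\label{lem:id}
Let $\mathcal{A}$ be a finite relation algebra.
\begin{itemize}
\item[(i)] If $e\neq e'$ are identity atoms, then $e;e'=0$, $e;e=e$ and $\breve{e}=e$.
\item[(ii)] For each atom $a$ there are unique identity atoms $e_a$ and $e^a$ with $e_a;a=a=a;e^a$, and $e_{\breve{a}}=e^a$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By monotonicity $e;e'\le e;1'=e$ and $e;e'\le 1';e'=e'$, so $e;e'=0$. Since $1'$ is the sum of the identity atoms, $e=1';e$ is the sum of the products $e'';e$ over all identity atoms $e''$, and only $e;e$ can be nonzero; so $e;e=e$. Now \eqref{eq:peirce} turns $e\le e;e$ into $e\le\breve{e};e$. Thus $\breve{e}$ is an identity atom with $\breve{e};e\ne0$, and so $\breve{e}=e$.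

(ii) Since $a=1';a$ is the sum of the products $e;a$, some $e;a$ is nonzero, and $e;a\le 1';a=a$ gives $e;a=a$. If also $e';a=a$ with $e'\ne e$, then $a=e;e';a=0$, which is false. The same argument on the right gives $e^a$. Taking converses in $a=a;e^a$ gives $\breve{a}=e^a;\breve{a}$, so $e_{\breve{a}}=e^a$.
\end{proof}

\begin{lemma}\label{lem:flex}
Let $f$ be a flexible atom of the finite relation algebra $\mathcal{A}$.
\begin{itemize}
\item[(i)] There is an identity atom $e$ with $e;a=a=a;e$ for every diversity atom $a$. Every identity atom $e'\ne e$ satisfies $e';a=0=a;e'$ for all atoms $a\neq e'$.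
\item[(ii)] Every triple $(a,b,c)$ of diversity atoms with an entry in $\{f,\breve{f}\}$ is consistent.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $a,b$ be diversity atoms. Then $f\le a;b=e_a;a;b;e^b$. If $e_f\neq e_a$, then $f=e_f;f\le e_f;e_a;a;b;e^b=0$, which is false. If $e^f\ne e^b$, then $f=f;e^f\le e_a;a;b;e^b;e^f=0$, which is false. So $e_a=e_f$ and $e^b=e^f$ for all diversity atoms $a,b$. For $a=\breve{f}$ we get $e_f=e_{\breve{f}}=e^f$; call this atom $e$. If $e'\ne e$ is an identity atom and $a$ is a diversity atom, then $e';a=e';e;a=0$ and $a;e'=a;e;e'=0$. For identity atoms $a\ne e'$ use Lemma~\ref{lem:id}(i).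

(ii) For $c=f$ this is the hypothesis. For $c=\breve{f}$, take converses in $f\le\breve{b};\breve{a}$. If $a\in\{f,\breve{f}\}$, then $a\le c;\breve{b}$ by these two cases, and if $b\in\{f,\breve{f}\}$, then $b\le\breve{a};c$; in both situations \eqref{eq:peirce} gives $c\le a;b$.
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $\mathcal{A}$ be a finite relation algebra with a flexible atom $f$ and with $s+1$ identity atoms. Let $C$ be the set of all diversity atoms and $\mathcal{T}=\{(a,b,c)\in C^3: c\le a;b\}$. Then $C$ and $\mathcal{T}$ satisfy the hypotheses of Theorem~\ref{thm:B}. If $(V,\lambda)$ is as in the conclusion of that theorem, then $\mathcal{A}$ has a representation $h$ on a set $X$ of $|V|+s$ points, with $h(1)=X\times X$ if $s=0$. If moreover each instance of \textup{(L2)}, \textup{(L3)}, \textup{(L4)} has at least $r$ witnesses $w$, then $h$ has the witness property of Theorem~\ref{thm:C} for this $r$.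
\end{proposition}

\begin{proof}
The set $C$ contains $f$, and the closure conditions on $\mathcal{T}$ are the Peircean law \eqref{eq:peirce}. Let $e$ be as in Lemma~\ref{lem:flex} and let $e_1,\dots,e_s$ be the other identity atoms.

For each unordered pair with label $0$ choose one of its two orientations, relabel it by $f$, and relabel the opposite orientation by $\breve{f}$; if $f=\breve{f}$ the choice does not matter. Pairs with a label in $C$ keep it. The new labeling $\lambda'$ takes values in $C$ and satisfies $\lambda'(v,u)=\lambda'(u,v)^{\smile}$. Let $X=V\sqcup\{o_1,\dots,o_s\}$, put
\[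
h(e)=\mathrm{Id}_V,\qquad h(e_i)=\{(o_i,o_i)\},\qquad h(a)=\{(u,v): u\ne v\in V,\ \lambda'(u,v)=a\}\quad(a\in C),
\]
and let $h(x)$ be the union of the sets $h(c)$ over the atoms $c\le x$. Then $h(1)=V^2\cup\{(o_i,o_i): i\le s\}$ is an equivalence relation on $X$, equal to $X\times X$ if $s=0$. The sets $h(c)$, $c$ an atom, are pairwise disjoint with union $h(1)$, so $h$ preserves the Boolean operations. It preserves converse on atoms, by Lemma~\ref{lem:id}(i) and the symmetry of $\lambda'$, and hence everywhere. Also $h(1')=\mathrm{Id}_X$. Every atom has nonempty image, by $V\neq\emptyset$ and (L4), so $h$ is injective.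

Both $;$ and $\circ$ distribute over sums, so it remains to prove $h(a;b)=h(a)\circ h(b)$ for atoms $a,b$. Suppose first that $a$ or $b$ is an identity atom. If $a=e$ and $b\in\{e\}\cup C$, then $e;b=b$, and $\mathrm{Id}_V\circ h(b)=h(b)$ because $h(b)\subseteq V^2$; the case $b=e$, $a\in C$ is the mirror image. If $a=b=e_i$, both sides equal $\{(o_i,o_i)\}$. If $a\neq b$ and one of them is $e_i$, then $a;b=0$ by Lemma~\ref{lem:flex}(i), and the composition is empty because $o_i$ occurs in no pair of the image of an atom other than $e_i$.

Now let $a,b\in C$. Both sides are contained in $h(1)$, so we must show, for each atom $c$ and each $(u,v)\in h(c)$, that $(u,v)\in h(a)\circ h(b)$ if and only if $c\le a;b$.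

\emph{The case $c=e_i$.} If $e_i\le a;b$, then $e_i=e_i;e_i\le e_i;a;b=0$, which is false; and $(o_i,o_i)\notin h(a)\circ h(b)$ since $h(a)\subseteq V^2$.

\emph{The case $c=e$.} Here $u=v$. By \eqref{eq:peirce}, $e\le a;b$ holds if and only if $a\le e;\breve{b}=\breve{b}$, that is, $b=\breve{a}$. A witness $w$ has $\lambda'(u,w)=a$ and $\lambda'(w,u)=b$, which forces $b=\breve{a}$. Conversely, if $b=\breve{a}$, every $w$ given by (L4) is a witness.

\emph{The case $c\in C$.} Let $w$ be a witness; then $u,v,w$ are distinct. If none of the three pairs was relabeled, (L1) gives $c\le a;b$. Otherwise one of $a,b,c$ lies in $\{f,\breve{f}\}$ and Lemma~\ref{lem:flex}(ii) gives $c\le a;b$. Conversely, let $c\le a;b$. If $\lambda(u,v)\in C$, then $\lambda(u,v)=c$ and (L2) applies; if $\lambda(u,v)=0$, then (L3) applies. The vertices $w$ so obtained have $\lambda(u,w)=a$ and $\lambda(w,v)=b$ in $C$, these labels are kept, and so each such $w$ is a witness.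

Thus $h$ is a representation. The three cases also give the last assertion: for $c=e_i$ there is nothing to prove, and for $c=e$ and $c\in C$ every witness for (L4), respectively (L2) or (L3), is a witness for $h$.
\end{proof}

\begin{remark}\label{rem:pentagon}
The atom $f$ plays two roles: it stays in $C$ as an ordinary color, and it replaces $0$ at the end. The first role cannot be dropped, because Theorem~\ref{thm:B} promises no witnesses along uncolored pairs. For $C=\{a\}$ and $\mathcal{T}=\emptyset$ the pentagon, with edges colored $a$, satisfies (L1)--(L4). Relabeling its diagonals by $f$ does not represent the algebra of Example~\ref{ex:petersen}, since no vertex is nonadjacent to both ends of a diagonal and $f\le f;f$ is not witnessed.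
\end{remark}

From now on $C$ and $\mathcal{T}$ are as in Theorem~\ref{thm:B}, and $N=|C|$.

\section{Destroying forbidden triangles with bits}\label{sec:bits}

A random coloring has every witness and also every forbidden triangle. We may uncolor pairs, but an uncolored pair can no longer serve in a witness and has more demands of its own. The way out is to uncolor pairs in a cover: each vertex of the colored graph is replaced by many copies, and a pair of copies either inherits the color or is uncolored. The smallest case shows both the idea and its defect.

\begin{example}\label{ex:hexagon}
Let $C=\{a\}$ and $\mathcal{T}=\emptyset$, and start from the forbidden triangle on $\{1,2,3\}$. Replace each vertex $x$ by two copies $(x,0)$ and $(x,1)$, and color the pair $(x,\varepsilon),(y,\varepsilon')$ by $a$ if $x\ne y$ and $\varepsilon\neq\varepsilon'$. The colored pairs form the hexagon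
\[
(1,0),\ (2,1),\ (3,0),\ (1,1),\ (2,0),\ (3,1).
\]
It is bipartite, so (L1) holds. An uncolored pair $(x,\varepsilon),(y,\varepsilon)$ with $x\neq y$ has the witness $(z,1-\varepsilon)$, where $z$ is the third vertex: the forbidden triangle has become the source of the witness. Only the antipodal pairs $(x,0),(x,1)$ violate (L3).
\end{example}

In general many sets of vertices must be made bipartite at once, and each copy carries one bit for each such set. Let $I$ and $F$ be finite nonempty sets. The elements of $U=I\times F$ are called \emph{names}, and the \emph{part} of the name $(i,\alpha)$ is $i$. (The parts will later correspond to the points of a line.) A \emph{coloring} $\gamma$ assigns to each ordered pair of names in distinct parts an element of $C$, with $\gamma(y,x)=\gamma(x,y)^{\smile}$. Three names $x,y,z$ in distinct parts form a \emph{bad} triple if $(\gamma(x,z),\gamma(z,y),\gamma(x,y))\notin\mathcal{T}$; as noted after Theorem~\ref{thm:B}, the order is irrelevant. Let $\mathcal{B}$ be a family of subsets of $U$, called \emph{blocks}. A \emph{marked name} is a pair $(x,\varepsilon)$ with $x\in U$ and $\varepsilon\in\{0,1\}^{\mathcal{B}}$; its part is that of $x$. For marked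 names in distinct parts put
\begin{equation}\label{eq:mu}
\mu\bigl((x,\varepsilon),(y,\varepsilon')\bigr)=
\begin{cases}
\gamma(x,y) & \text{if $\varepsilon(B)\ne\varepsilon'(B)$ for every $B\in\mathcal{B}$ with $x,y\in B$,}\\
0 & \text{otherwise.}
\end{cases}
\end{equation}
The condition on the bits is symmetric, so reversing the pair replaces $\mu$ by its converse. The whole behavior of the bits is contained in one observation.

\begin{lemma}\label{lem:bits}
Let $x,y,z$ be names and $\varepsilon,\varepsilon'\in\{0,1\}^{\mathcal{B}}$. There is $\delta\in\{0,1\}^{\mathcal{B}}$ with $\delta(B)\neq\varepsilon(B)$ for all blocks $B\ni x,z$ and $\delta(B)\ne\varepsilon'(B)$ for all blocks $B\ni y,z$ if and only if $\varepsilon(B)=\varepsilon'(B)$ for every block $B$ that contains $x,y,z$.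
\end{lemma}

\begin{proof}
If $\delta$ exists and $x,y,z\in B$, then $\varepsilon(B)=1-\delta(B)=\varepsilon'(B)$. Conversely, put $\delta(B)=1-\varepsilon(B)$ if $x,z\in B$, put $\delta(B)=1-\varepsilon'(B)$ if $y,z\in B$, and put $\delta(B)=0$ otherwise. The first two rules both apply only when $x,y,z\in B$, and then they agree.
\end{proof}

The lemma tells us what to ask of $\gamma$ and $\mathcal{B}$. Suppose that every bad triple lies in a block. Consider marked names $(x,\varepsilon)$, $(y,\varepsilon')$ in distinct parts, put $c=\gamma(x,y)$, and let $z$ be a name in a third part with $\gamma(x,z)=a$ and $\gamma(z,y)=b$. Some marking of $z$ is a witness for the pattern $(a,b)$ exactly when $\varepsilon$ and $\varepsilon'$ agree at all blocks containing $x,y,z$. There are two extreme situations. If $\varepsilon'=1-\varepsilon$, the pair has color $c$, and each pattern with $(a,b,c)\in\mathcal{T}$ needs a name $z$ such that \emph{no} block contains $x,y,z$. If $\varepsilon$ and $\varepsilon'$ agree at a single block $B_0\ni x,y$ and nowhere else, the pair is uncolored, and each pattern with $(a,b,c)\notin\mathcal{T}$ needs a name $z$; the triple $x,y,z$ is then bad, so it lies in a block,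 and the only block that may contain it is $B_0$. Thus a block must contain witnesses for all forbidden patterns of all its pairs. If a color $c$ has two different forbidden patterns, a block containing a pair of color $c$ has at least four names. We shall use large blocks, and since a large randomly colored block contains witnesses for all patterns at no extra cost, we ask for all of them.

\begin{definition}\label{def:system}
A \emph{block system} on $U=I\times F$ is a coloring $\gamma$ together with a family $\mathcal{B}$ of blocks such that:
\begin{itemize}
\item[(B1)] each block contains at most one name from each part, and two distinct blocks share at most two names;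
\item[(B2)] every bad triple is contained in a block;
\item[(B3)] for $B\in\mathcal{B}$, distinct $x,y\in B$ and all $a,b\in C$ there is $z\in B\setminus\{x,y\}$ with $\gamma(x,z)=a$ and $\gamma(z,y)=b$;
\item[(B4)] for $x,y$ in distinct parts and $a,b\in C$ with $(a,b,\gamma(x,y))\in\mathcal{T}$ there is a name $z$ in a third part with $\gamma(x,z)=a$ and $\gamma(z,y)=b$ such that no block contains $\{x,y,z\}$;
\item[(B5)] for $x\neq y$ in the same part and $a,b\in C$ there is a name $z$ in another part with $\gamma(x,z)=a$ and $\gamma(z,y)=b$;
\item[(B6)] for every name $x$, every part $j$ other than that of $x$, and every $a\in C$ there is a name $z$ in part $j$ with $\gamma(x,z)=a$.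
\end{itemize}
\end{definition}

Example~\ref{ex:hexagon} is the block system with $|I|=3$, $|F|=1$ and the single block $U$; there (B4) and (B5) are vacuous.

\begin{lemma}\label{lem:line}
Let $(\gamma,\mathcal{B})$ be a block system, let $\eta=(x,\varepsilon)$ and $\eta'=(y,\varepsilon')$ be marked names, and let $a,b\in C$.
\begin{itemize}
\item[(M1)] If $\eta,\eta',\zeta$ lie in three distinct parts and $\mu(\eta,\zeta)$, $\mu(\zeta,\eta')$, $\mu(\eta,\eta')$ all lie in $C$, then $(\mu(\eta,\zeta),\mu(\zeta,\eta'),\mu(\eta,\eta'))\in\mathcal{T}$.
\item[(M2)] If $\eta,\eta'$ lie in distinct parts, and either $\mu(\eta,\eta')=0$ or $(a,b,\mu(\eta,\eta'))\in\mathcal{T}$, there is a marked name $\zeta$ in a third part with $\mu(\eta,\zeta)=a$ and $\mu(\zeta,\eta')=b$.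
\item[(M3)] If $\eta,\eta'$ lie in the same part and $x\neq y$, there is a marked name $\zeta$ in another part with $\mu(\eta,\zeta)=a$ and $\mu(\zeta,\eta')=b$.
\item[(M4)] For every part $j$ other than that of $\eta$ there is a marked name $\zeta$ in part $j$ with $\mu(\eta,\zeta)=a$.
\end{itemize}
\end{lemma}

\begin{proof}
(M1) Let $\zeta=(z,\delta)$. The three values of $\mu$ are the corresponding values of $\gamma$. If they did not form a triple in $\mathcal{T}$, then $\{x,y,z\}$ would be bad and would lie in a block $B$ by (B2). Since no value of $\mu$ is $0$, the bits $\varepsilon(B),\varepsilon'(B),\delta(B)$ would be three pairwise distinct elements of $\{0,1\}$.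

For (M2) and (M3) it suffices to find a name $z$ in a part different from those of $x$ and $y$, with $\gamma(x,z)=a$ and $\gamma(z,y)=b$, such that $\varepsilon$ and $\varepsilon'$ agree at every block containing $x,y,z$. Indeed, with $\delta$ from Lemma~\ref{lem:bits}, the marked name $\zeta=(z,\delta)$ has $\mu(\eta,\zeta)=\gamma(x,z)=a$ and $\mu(\zeta,\eta')=\gamma(z,y)=b$ by \eqref{eq:mu}.

(M2) Let $c=\gamma(x,y)$. If $(a,b,c)\in\mathcal{T}$, take $z$ from (B4); no block contains $x,y,z$. Suppose that $(a,b,c)\notin\mathcal{T}$. Since $\mu(\eta,\eta')\in\{c,0\}$, the hypothesis forces $\mu(\eta,\eta')=0$, so there is a block $B_0\ni x,y$ with $\varepsilon(B_0)=\varepsilon'(B_0)$. Take $z\in B_0\setminus\{x,y\}$ from (B3). By (B1), $z$ lies in a third part and $B_0$ is the only block containing $x,y,z$.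

(M3) Take $z$ from (B5). By (B1) no block contains both $x$ and $y$.

(M4) Take $z$ from (B6) and let $\zeta=(z,1-\varepsilon)$.
\end{proof}

If pairs in the same part are given the label $0$, the marked names satisfy (L1) and (L2), and they satisfy (L3) except possibly for \emph{twins}, that is, pairs $(x,\varepsilon)$, $(x,\varepsilon')$ with the same name. For twins the failure is real when $N\ge2$: a witness with name $z$ has $a=\gamma(x,z)$ and $b=\gamma(z,x)=\breve{a}$, so patterns with $b\neq\breve{a}$ are never witnessed. We return to the twins in Section~\ref{sec:geometry}.

\section{Construction of a block system}\label{sec:system}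

Conditions (B1)--(B3) alone are easy to meet. Let $F$ be a finite field containing $I$, and take as blocks the graphs over $I$ of all polynomials of degree at most $2$. Every triple of names in distinct parts lies in exactly one graph, so (B1) and (B2) hold, and (B3) holds for a random coloring when $I$ is large. But now no triple is left uncovered, contrary to (B4). To uncover a chosen triple inside one graph we replace this graph by smaller blocks, which must still be large for (B3), meet in at most two names for (B1), and cover all the other triples for (B2). So we need a family of subsets of $I$ that covers each triple exactly once and has exactly one small member, of size $3$. For the gluing we also need $|I|$ to be a prime power.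

\subsection{A 3-wise balanced design with one small block}

Let $Q\geq16$ be a power of $2$, and put
\[
q=Q^2/2,\qquad t=\lfloor\sqrt{Q-1}\rfloor\ge 3 .
\]
Then $q$ is a power of $2$. We obtain the design by restricting the circles of a finite inversive plane to a set that contains about half of the points, but only three points of one chosen circle.

Recall that for a field $E$ the group $PGL(2,E)$ acts on the projective line $PG(1,E)=E\cup\{\infty\}$ by the maps $x\mapsto(\alpha x+\beta)/(\alpha' x+\beta')$ with $\alpha\beta'-\alpha'\beta\neq0$, and that this action is sharply $3$-transitive: exactly one group element maps a given ordered triple of distinct points to another. We write $PG(1,Q)\subset PG(1,Q^2)$ and $PGL(2,Q)\le PGL(2,Q^2)$ for the fields with $Q$ and $Q^2$ elements.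

\begin{lemma}\label{lem:design}
For $Q$ large there are a set $I$ with $|I|=q$ and a family $\mathcal{R}$ of subsets of $I$ such that every $3$-subset of $I$ lies in exactly one member of $\mathcal{R}$; one member $R_0\in\mathcal{R}$ has $|R_0|=3$; all other members have size at least $t$; and $|\mathcal{R}|\le Q^3+Q$.
\end{lemma}

\begin{proof}
Let $P=PG(1,Q^2)$, so $|P|=Q^2+1$. The images of $PG(1,Q)$ under $PGL(2,Q^2)$ are called \emph{circles}; they have $Q+1$ points. We claim that every triple of points lies on exactly one circle. The group permutes the circles and is $3$-transitive, so we may take the triple $0,1,\infty$, which lies on $PG(1,Q)$. If $g(PG(1,Q))$ contains $0,1,\infty$, choose $g'\in PGL(2,Q)$ mapping $(0,1,\infty)$ to $(g^{-1}0,g^{-1}1,g^{-1}\infty)$, a triple in $PG(1,Q)$. Then $gg'$ fixes three points, so $g=(g')^{-1}$ and $g(PG(1,Q))=PG(1,Q)$. This proves the claim. Hence distinct circles meet in at most two points, and the number of circles is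
\[
\binom{Q^2+1}{3}\Big/\binom{Q+1}{3}=\frac{(Q^2+1)Q^2(Q^2-1)}{(Q+1)Q(Q-1)}=Q^3+Q .
\]

Fix a circle $O_0$ and a $3$-subset $R_0\subset O_0$, and let $W=P\setminus O_0$, so $|W|=Q^2-Q$. Let $W'$ be a uniformly random $(q-3)$-subset of $W$, and let $I=R_0\cup W'$. The density $\rho=(q-3)/(Q^2-Q)$ is at least $2/5$, because this inequality is equivalent to $Q^2+4Q\ge30$. Also $|W|-(q-3)=Q^2/2-Q+3\ge t$. A fixed $t$-subset of $W$ is disjoint from $W'$ with probability
\[
\prod_{j=0}^{t-1}\frac{|W|-(q-3)-j}{|W|-j}\le(1-\rho)^t\le(3/5)^t .
\]
A circle $O\ne O_0$ has at least $Q-1\ge t^2$ points in $W$; fix $t$ pairwise disjoint $t$-subsets of $O\cap W$. If $W'$ meets all of them, then $|O\cap I|\ge t$. So the probability that $|O\cap I|<t$ for some $O\neq O_0$ is at most $(Q^3+Q)\,t\,(3/5)^t$, which tends to $0$ as $Q\to\infty$ since $t>\sqrt{Q-1}-1$. Fix $W'$ with $|O\cap I|\ge t$ for all $O\neq O_0$, and let $\mathcal{R}$ consist of the traces $O\cap I$ of all circles. The trace of $O_0$ is $R_0$. All traces have at least three points and distinct circles share at most two, so distinct circles have distinct traces, and every $3$-subset of $I$ lies in exactly one trace.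
\end{proof}

\subsection{Graphs of quadratic polynomials and a random coloring}

Let $F$ be the field with $q^3$ elements and identify $I$ with a subset of $F$. Let $\Phi$ be the set of polynomials of degree at most $2$ over $F$, so $|\Phi|=q^9$. For $\varphi\in\Phi$ and $J\subseteq I$ put $\Gamma_\varphi(J)=\{(j,\varphi(j)): j\in J\}\subseteq U=I\times F$. By interpolation, three names in distinct parts lie on $\Gamma_\varphi(I)$ for exactly one $\varphi$. Consequently two names in distinct parts lie on $\Gamma_\varphi(I)$ for exactly $|F|=q^3$ polynomials $\varphi$, one for each value at a fixed third element of $I$.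

Each graph will receive a randomly placed copy of the design of Lemma~\ref{lem:design} and will thus offer one triple to be uncovered. The offer is accepted if the triple is not bad. The triple offered by a graph through two given names contains both of them with probability about $6/q^2$, and this explains the size of $F$: with $q^3$ graphs through each pair, the pair expects about $6q$ offers, enough to beat a union bound over polynomially many demands.

\begin{proposition}\label{prop:system}
For $Q$ large there is a block system on $U=I\times F$, where $|I|=q$ and $|F|=q^3$.
\end{proposition}

\begin{proof}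
Choose $\gamma$ at random: for each unordered pair of names in distinct parts, independently, the color of one fixed orientation is uniform in $C$. The color of the other orientation is then uniform as well. Independently of $\gamma$ and of each other, choose uniformly random permutations $\tau_\varphi$ of $I$, one for each $\varphi\in\Phi$. We show that for large $Q$, with positive probability, (B5), (B6) and the following two properties hold.
\begin{itemize}
\item[(P1)] For all $\varphi\in\Phi$, all $J\in\{I\}\cup\{\tau_\varphi(R): R\in\mathcal{R}\setminus\{R_0\}\}$, all distinct $x,y\in\Gamma_\varphi(J)$ and all $a,b\in C$ there is $z\in\Gamma_\varphi(J)\setminus\{x,y\}$ with $\gamma(x,z)=a$ and $\gamma(z,y)=b$.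
\item[(P2)] For all names $x,y$ in distinct parts and all $a,b\in C$ there are $\varphi\in\Phi$ and a name $z$ with $\Gamma_\varphi(\tau_\varphi(R_0))=\{x,y,z\}$, $\gamma(x,z)=a$ and $\gamma(z,y)=b$.
\end{itemize}
We use the following fact four times. If $x\ne y$ are names and $Z$ is a set of names in parts different from those of $x$ and $y$, then the events ``$\gamma(x,z)=a$ and $\gamma(z,y)=b$'' for $z\in Z$ involve pairwise disjoint sets of pairs, so they are independent, and each has probability $N^{-2}$; likewise the events ``$\gamma(x,z)=a$'' are independent of probability $N^{-1}$. Recall that $N$ is fixed while $Q\to\infty$.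

\emph{Property} (P1). Condition on the permutations. Since $|J|\geq t$, one instance fails with probability at most $(1-N^{-2})^{t-2}\le e^{-(t-2)/N^2}$. Since $1+Q^3+Q\le Q^4/4=q^2$, there are at most $q^9\cdot q^2\cdot q^2N^2=q^{13}N^2$ instances. For large $Q$ we have $t\ge q^{1/4}=2^{-1/4}\sqrt{Q}$, so (P1) fails with probability at most $q^{13}N^2e^{-(q^{1/4}-2)/N^2}\to0$.

\emph{Property} (P2). Let $x,y$ lie in parts $i\neq j$. For each of the $q^3$ polynomials $\varphi$ whose graph contains $x$ and $y$, the set $\tau_\varphi(R_0)$ is a uniformly random $3$-subset of $I$, so it contains $\{i,j\}$ with probability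
\[
\theta=(q-2)\Big/\binom{q}{3}=\frac{6}{q(q-1)},
\]
independently for different $\varphi$. Condition on the permutations. For each $\varphi$ for which the event occurs, let $k_\varphi$ be the third element of $\tau_\varphi(R_0)$ and let $z_\varphi=(k_\varphi,\varphi(k_\varphi))$. Different $\varphi$ give different names $z_\varphi$, since $x,y,z_\varphi$ determine $\varphi$. So if the event occurs for $m$ polynomials, the instance fails with conditional probability $(1-N^{-2})^m$. Since $m$ is binomially distributed with parameters $q^3$ and $\theta$, the instance fails with probability
\[
\bigl(1-\theta+\theta(1-N^{-2})\bigr)^{q^3}=\bigl(1-\theta N^{-2}\bigr)^{q^3}\le e^{-6q/N^2}.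
\]
There are at most $|U|^2N^2=q^8N^2$ instances, and $q^8N^2e^{-6q/N^2}\to0$.

\emph{Conditions} (B5) \emph{and} (B6). An instance of (B5) fails with probability $(1-N^{-2})^{(q-1)q^3}$, and there are at most $q\cdot q^6N^2$ instances. An instance of (B6) fails with probability $(1-N^{-1})^{q^3}$, and there are at most $q^4\cdot qN$ instances. Both totals tend to $0$.

Fix an outcome with (P1), (P2), (B5), (B6). For $\varphi\in\Phi$ put
\[
\mathcal{B}_\varphi=
\begin{cases}
\{\Gamma_\varphi(I)\} & \text{if $\Gamma_\varphi(\tau_\varphi(R_0))$ is bad,}\\
\{\Gamma_\varphi(\tau_\varphi(R)): R\in\mathcal{R}\setminus\{R_0\}\} & \text{otherwise,}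
\end{cases}
\]
and let $\mathcal{B}=\bigcup_\varphi\mathcal{B}_\varphi$.

(B1) Each block lies on a graph, so it has at most one name in each part. Two distinct graphs share at most two names, and two distinct members of $\mathcal{R}$ share at most two points. Hence two distinct blocks share at most two names, whether or not they come from the same $\varphi$.

(B2) A bad triple has the form $\Gamma_\varphi(J_0)$ for some $\varphi$ and some $3$-subset $J_0\subseteq I$. If $\mathcal{B}_\varphi=\{\Gamma_\varphi(I)\}$, the triple lies in this block. Otherwise let $R\in\mathcal{R}$ contain $\tau_\varphi^{-1}(J_0)$. If $R=R_0$, then $J_0=\tau_\varphi(R_0)$ and the triple is not bad, a contradiction. So $R\ne R_0$, and the triple lies in the block $\Gamma_\varphi(\tau_\varphi(R))$.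

(B3) This is contained in (P1).

(B4) Take $\varphi$ and $z$ from (P2); the name $z$ lies in a third part. The triple $\{x,y,z\}=\Gamma_\varphi(\tau_\varphi(R_0))$ is not bad, because $(a,b,\gamma(x,y))\in\mathcal{T}$. So $\mathcal{B}_\varphi$ consists of the sets $\Gamma_\varphi(\tau_\varphi(R))$ with $R\ne R_0$, and no such $R$ contains $R_0$. Hence the triple lies in no block of $\mathcal{B}_\varphi$. It lies in no block of $\mathcal{B}_{\varphi'}$ with $\varphi'\neq\varphi$, since it lies on no graph other than $\Gamma_\varphi(I)$.
\end{proof}

From now on $Q,q,I,F,\gamma,\mathcal{B}$ are fixed as in Proposition~\ref{prop:system}. Put $S=F\times\{0,1\}^{\mathcal{B}}$ and call its elements \emph{states}. A marked name $((i,\alpha),\varepsilon)$ is the same thing as a part $i\in I$ together with a state $(\alpha,\varepsilon)\in S$.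

\section{Caps and fibers}\label{sec:geometry}

To get rid of twins we let every vertex take part in many copies of the structure of Lemma~\ref{lem:line}, with a separate name in each, so that two vertices that are twins in one copy have different names in another. The copies are placed on the lines of a point-line geometry, with the $q$ points of a line in the role of the $q$ parts, and the vertices lie over the points. This creates two new difficulties. Three pairwise collinear points that are not on one line would carry triangles whose sides are colored in three unrelated copies, so such triples must not exist. And vertices over noncollinear points form uncolored pairs that need witnesses, so any two noncollinear points must have a point collinear with both. The $q\times q$ grid, with its rows and columns as lines, has both properties, but only two lines pass through each point. Maximal caps give geometries of this kind with arbitrarily many lines through a point.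

\subsection{Maximal caps}

Let $d\geq2$. A \emph{cap} in $\mathbb{F}_q^d$ is a set of $1$-dimensional subspaces no three distinct members of which are contained in a $2$-dimensional subspace. For each $d$ fix a cap $K=K_d$ that is maximal under inclusion, and put $\kappa=\kappa_d=|K|$. Any two $1$-dimensional subspaces form a cap, so $\kappa\geq2$. The elements of $\mathbb{F}_q^d$ are the \emph{points}, and the \emph{lines} are the cosets $p+D$ with $D\in K$. Each line has $q$ points, the lines through $p$ correspond bijectively to the members of $K$, and distinct points $p,p'$ are \emph{collinear}, on a unique line, if and only if $p'-p\in\bigcup K$. For $d=2$ a maximal cap has exactly two members, and the geometry is the grid.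

\begin{lemma}\label{lem:cap}
\leavevmode
\begin{itemize}
\item[(G1)] If $p\ne p'$ are not collinear, there are a point $p''\notin\{p,p'\}$ and distinct lines $\ell_1\ni p,p''$ and $\ell_2\ni p',p''$.
\item[(G2)] Three distinct pairwise collinear points lie on one line.
\item[(G3)] $q^{(d-2)/2}\le\kappa_d\le q^{d}$.
\end{itemize}
\end{lemma}

\begin{proof}
By maximality, every $1$-dimensional subspace $D\notin K$ lies in a $2$-dimensional subspace together with two distinct members $D_1,D_2$ of $K$; that is, $D\subset D_1+D_2$.

(G1) Apply this to the span $D$ of $p'-p$ and write $p'-p=v_1+v_2$ with $v_i\in D_i$. Both $v_i$ are nonzero, since $D\neq D_1,D_2$. Take $p''=p+v_1=p'-v_2$, $\ell_1=p+D_1$ and $\ell_2=p'+D_2$.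

(G2) Let $p'-p\in D_1$, $p''-p'\in D_2$, $p''-p\in D_3$ with $D_i\in K$. If the $D_i$ were distinct, then $p''-p=(p'-p)+(p''-p')$ would give $D_3\subset D_1+D_2$, contrary to the cap property. So two of the $D_i$ coincide. The third difference is a nonzero element of this common subspace $D$, and all three points lie on $p+D$.

(G3) There are $(q^d-1)/(q-1)$ subspaces of dimension $1$, which gives the upper bound. Each of them is in $K$ or is one of the $q-1$ further $1$-dimensional subspaces of $D_1+D_2$ for some pair $D_1\ne D_2$ in $K$. Hence
\[
q^{d-1}\le\frac{q^d-1}{q-1}\le\kappa+\binom{\kappa}{2}(q-1)\le q\kappa^2 . \qedhere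
\]
\end{proof}

The cap property is used only in (G2), and maximality only in (G1) and (G3).

\subsection{Fibers}

A vertex over a point $p$ has one state on each line through $p$, so it is described by an element $\xi\in S^K$. We cannot use all of $S^K$: two elements with the same $F$-components and different bits would be twins on every line through $p$. The set $\Xi\subseteq S^K$ of elements that we do use must be thin enough that the names determine the vertex, and rich enough that the states on any two lines can be prescribed, as the witnesses over the point $p''$ of (G1) will require. The first property gives $|\Xi|\le|F|^\kappa$ and the second gives $|\Xi|\geq|S|^2=|F|^24^{|\mathcal{B}|}$, so the grid is too small as soon as there is a block. For large $\kappa$ a random set has both properties.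

\begin{lemma}\label{lem:fiber}
For every $r\geq1$ there is $\kappa_0\ge16$ such that for every finite set $K$ with $|K|=\kappa\geq\kappa_0$ and every integer $M$ with $\kappa\le M\le2^{\kappa/4}$ there is $\Xi\subseteq S^K$ with $|\Xi|=M$ such that:
\begin{itemize}
\item[(X1)] for all $D\neq D'$ in $K$ and all $\sigma,\sigma'\in S$ there are at least $r$ elements $\xi\in\Xi$ with $\xi(D)=\sigma$ and $\xi(D')=\sigma'$;
\item[(X2)] for distinct $\xi,\xi'\in\Xi$ there is $D\in K$ such that the $F$-components of $\xi(D)$ and $\xi'(D)$ differ.
\end{itemize}
The range for $M$ is nonempty, since $\kappa\le2^{\kappa/4}$ for $\kappa\geq16$.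
\end{lemma}

\begin{proof}
Let $\xi_1,\dots,\xi_M\in S^K$ be independent and uniform. Split the indices into $r$ groups of size at least $\lfloor\kappa/r\rfloor$. The probability that for some $D\ne D'$ and $\sigma,\sigma'$ some group contains no index $j$ with $\xi_j(D)=\sigma$ and $\xi_j(D')=\sigma'$ is at most $\kappa^2|S|^2r(1-|S|^{-2})^{\lfloor\kappa/r\rfloor}$. The probability that for some $j\neq j'$ the $F$-components of $\xi_j(D)$ and $\xi_{j'}(D)$ agree for all $D\in K$ is at most $M^2|F|^{-\kappa}\le2^{\kappa/2}2^{-\kappa}=2^{-\kappa/2}$, because $|F|\ge2$. Since $S$ and $r$ are fixed, the sum of the two bounds, which does not depend on $M$, is less than $1$ for large $\kappa$. If neither event occurs, the $\xi_j$ are distinct and $\Xi=\{\xi_1,\dots,\xi_M\}$ satisfies (X1), with one element from each group, and (X2).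
\end{proof}

\section{Gluing along lines}\label{sec:gluing}

Fix $r\geq1$ and $d\ge2$, let $K=K_d$, and fix a bijection $\pi_\ell\colon\ell\to I$ for each line $\ell$. For each point $p$ let $\Xi_p\subseteq S^K$ satisfy (X1) for this $r$ and (X2); the sets $\Xi_p$ need not be related to each other. Let
\[
V=\{(p,\xi): p\in\mathbb{F}_q^d,\ \xi\in\Xi_p\}.
\]
We say that $(p,\xi)$ lies \emph{over} $p$. For a vertex $u=(p,\xi)$ and a line $\ell=p+D$, let $u_\ell$ be the marked name with part $\pi_\ell(p)$ and state $\xi(D)$. For distinct vertices $u$ over $p$ and $v$ over $p'$ put
\[
\lambda(u,v)=
\begin{cases}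
\mu(u_\ell,v_\ell) & \text{if $p\ne p'$ and $\ell$ is a line containing $p$ and $p'$,}\\
0 & \text{if $p=p'$, or if $p\neq p'$ are not collinear.}
\end{cases}
\]
In the first case $\ell$ is unique and $u_\ell,v_\ell$ lie in distinct parts, so $\lambda$ is well defined, and $\lambda(v,u)=\lambda(u,v)^{\smile}$ follows from the same property of $\mu$. Property (X1) says that marked names can be lifted to vertices:
\begin{itemize}
\item[$(\ast)$] if $\ell_1\ne\ell_2$ are lines through a point $p''$ and $\zeta_i$ is a marked name in part $\pi_{\ell_i}(p'')$ for $i=1,2$, then at least $r$ vertices $w$ over $p''$ have $w_{\ell_1}=\zeta_1$ and $w_{\ell_2}=\zeta_2$.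
\end{itemize}
Since $\kappa\ge2$, we may also prescribe $w_\ell$ on a single line $\ell$ through $p''$, by choosing a second line and a state on it arbitrarily. In particular $V\ne\emptyset$.

\begin{proposition}\label{prop:glue}
The pair $(V,\lambda)$ satisfies \textup{(L1)}, and it satisfies \textup{(L2)}, \textup{(L3)}, \textup{(L4)} with at least $r$ witnesses $w$ in each instance.
\end{proposition}

\begin{proof}
(L1) If the three labels among $u,v,w$ lie in $C$, the underlying points are distinct and pairwise collinear, so by (G2) they lie on one line $\ell$. The labels are the values of $\mu$ on $u_\ell,v_\ell,w_\ell$, which lie in three distinct parts, and (M1) applies.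

For (L2) and (L3) let $u=(p,\xi)$ and $v=(p',\xi')$ be distinct, and let $a,b\in C$ be such that $\lambda(u,v)=0$ or $(a,b,\lambda(u,v))\in\mathcal{T}$. We look for $r$ vertices $w$ with $\lambda(u,w)=a$ and $\lambda(w,v)=b$. There are three cases, and a pair with a label in $C$ falls under the first.

\emph{The points $p\neq p'$ lie on a line $\ell$.} Then $\lambda(u,v)=\mu(u_\ell,v_\ell)$, and (M2) gives a marked name $\zeta$ in a third part with $\mu(u_\ell,\zeta)=a$ and $\mu(\zeta,v_\ell)=b$. Let $p''\in\ell$ be the point that $\pi_\ell$ maps to the part of $\zeta$; then $p''\notin\{p,p'\}$. By $(\ast)$ there are at least $r$ vertices $w$ over $p''$ with $w_\ell=\zeta$, and each has $\lambda(u,w)=\mu(u_\ell,\zeta)=a$ and $\lambda(w,v)=\mu(\zeta,v_\ell)=b$.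

\emph{The points are equal, $p=p'$.} Then $\xi\ne\xi'$, and (X2) gives $D\in K$ at which their $F$-components differ. On $\ell=p+D$ the marked names $u_\ell$ and $v_\ell$ lie in the same part and have different names. So (M3) gives $\zeta$ in another part, which corresponds to a point $p''\neq p$ of $\ell$, with $\mu(u_\ell,\zeta)=a$ and $\mu(\zeta,v_\ell)=b$. The vertices $w$ over $p''$ with $w_\ell=\zeta$ are witnesses, and there are at least $r$ of them by $(\ast)$.

\emph{The points $p\neq p'$ are not collinear.} Take $p'',\ell_1,\ell_2$ from (G1). By (M4) there are marked names $\zeta_1$ in part $\pi_{\ell_1}(p'')$ and $\zeta_2$ in part $\pi_{\ell_2}(p'')$ with $\mu(u_{\ell_1},\zeta_1)=a$ and $\mu(v_{\ell_2},\zeta_2)=\breve{b}$. By $(\ast)$ at least $r$ vertices $w$ over $p''$ have $w_{\ell_1}=\zeta_1$ and $w_{\ell_2}=\zeta_2$. Each has $\lambda(u,w)=a$ and $\lambda(v,w)=\breve{b}$, that is, $\lambda(w,v)=b$. This is the only case in which two states are prescribed.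

(L4) Let $u$ lie over $p$. Choose a line $\ell$ through $p$ and a point $p''\neq p$ of $\ell$. By (M4) there is $\zeta$ in part $\pi_\ell(p'')$ with $\mu(u_\ell,\zeta)=a$, and the at least $r$ vertices $w$ over $p''$ with $w_\ell=\zeta$ have $\lambda(u,w)=a$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:B} and~\ref{thm:A}]
Let $r=1$. By (G3) there is $d$ with $\kappa_d\geq\kappa_0$, so Lemma~\ref{lem:fiber} provides the sets $\Xi_p$, for instance all equal to one set of size $\kappa_d$. The set $V$ is finite and nonempty, and Proposition~\ref{prop:glue} proves Theorem~\ref{thm:B}. Theorem~\ref{thm:A} follows by Proposition~\ref{prop:reduction}.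
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $C$, $\mathcal{T}$ and $s$ be as in Proposition~\ref{prop:reduction}, and let $\kappa_0$ be given by Lemma~\ref{lem:fiber} for the given $r$. The data $q,F,\gamma,\mathcal{B}$ do not depend on $d$. Put
\[
A_d=q^d\kappa_d,\qquad A'_d=q^d\lfloor2^{\kappa_d/4}\rfloor .
\]
By (G3) there is $d_0$ such that for all $d\geq d_0$ we have $\kappa_d\ge\kappa_0$ and $\kappa_d/4\geq q^{(d-2)/2}/4\ge(d+2)\log_2q$. Let $d\geq d_0$. By Lemma~\ref{lem:fiber} the sizes $|\Xi_p|$ can be prescribed, independently for the $q^d$ points $p$, to be any integers in $[\kappa_d,2^{\kappa_d/4}]$, so $|V|=\sum_p|\Xi_p|$ can be any integer in $[A_d,A'_d]$. Moreover, the integer $q^{d+2}$ is at most $2^{\kappa_d/4}$, and the upper bound in (G3) gives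
\[
A_{d+1}\le q^{d+1}\cdot q^{d+1}=q^d\cdot q^{d+2}\le A'_d .
\]
Given an integer $m\geq A_{d_0}$, let $d\ge d_0$ be largest with $A_d\le m$; it exists since $A_d\to\infty$. Then $m<A_{d+1}\le A'_d$, so $|V|=m$ is attained.

Now let $n\ge A_{d_0}+s$ and choose $V$ with $|V|=n-s$. Propositions~\ref{prop:glue} and~\ref{prop:reduction} give a representation $h$ on a set $X$ of exactly $n$ points with the required witness property. If $\mathcal{A}$ is integral, it has only one identity atom, since distinct identity atoms have product $0$ by Lemma~\ref{lem:id}(i). Then $s=0$ and $h(1)=X\times X$.
\end{proof}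

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Representing Relation Algebras, By Games},
\texttt{http://ali.cmi.ac.in/\allowbreak icla2009/\allowbreak slides/\allowbreak jan07/\allowbreak alogic/\allowbreak 1400.pdf}

\end{thebibliography}
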